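\title{Gaps in the levels and sublevels of quaternion and octonion algebras}

\begin{abstract}
The level $s(C)$ of a nonsplit quaternion or octonion algebra $C$ is the least $n$ such that $-1$ is a sum of $n$ squares in $C$, and the sublevel $\underline s(C)$ is the least $n$ such that $0$ is a nontrivial sum of $n+1$ squares. We prove that $\underline s(C)<2^k$ implies $s(C)\le 3\cdot 2^{k-2}$ for quaternion algebras ($k\ge2$) and $s(C)\le 7\cdot 2^{k-3}$ for octonion algebras ($k\ge 3$), over every field of characteristic different from $2$. This disproves the conjecture that the algebras $Q(n)$ and $O(n)$, in which $-1$ is made generically a sum of $n$ squares of pure elements, have level and sublevel $n$ for all $n$. A dimension count based on a theorem of Karpenko and Merkurjev shows that both ends of each gap are attained, and that the statement about levels first fails at $Q(7)$ and at $O(15)$.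
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, fields have characteristic different from $2$. The level of a field $K$ is the least $n$ such that $-1$ is a sum of $n$ squares in $K$; it is infinite exactly when $K$ is formally real. A finite level is a power of $2$: if $N=2^k\ge2$ and $-1$ is a sum of fewer than $N$ squares in $K$, then it is a sum of $N/2$ squares (Lemma~\ref{lem:field}). This paper is about the same invariant for quaternion and octonion algebras.

For $a,b\in K^*$, the quaternion algebra $H=\left(\frac{a,b}{K}\right)$ has basis $1,\mathbf i,\mathbf j,\mathbf{ij}$ with $\mathbf i^2=a$, $\mathbf j^2=b$, $\mathbf{ij}=-\mathbf{ji}$. Its pure (trace zero) elements form the space $H_0=K\mathbf i+K\mathbf j+K\mathbf{ij}$, and conjugation is $\overline{u+p}=u-p$ for $u\in K$, $p\in H_0$. For $c\in K^*$, the octonion algebra $\left(\frac{a,b,c}{K}\right)=H\oplus H\mathbf l$ is obtained from $H$ by the Cayley--Dickson process,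
\[
(\alpha+\beta\mathbf l)(\gamma+\delta\mathbf l)=(\alpha\gamma+c\,\bar\delta\beta)+(\delta\alpha+\beta\bar\gamma)\mathbf l ,
\]
and its pure elements form the space $H_0\oplus H\mathbf l$. Let $C$ be an algebra of either kind and $C_0$ its space of pure elements, so that $C=K\oplus C_0$. We write
\[
d=\dim C_0\in\{3,7\},\qquad D=d+1=\dim C\in\{4,8\}.
\]
The square of a pure element lies in $K$, and the \emph{pure trace form} of $C$ is the quadratic form $T(p)=p^2$ on $C_0$. In the two cases
\[
T\cong\langle a,b,-ab\rangle,\qquad T\cong\langle a,b,-ab,c,-ac,-bc,abc\rangle .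
\]
The norm form of $C$ is $u+p\mapsto u^2-T(p)$, that is, $\langle1\rangle\perp -T$, and $C$ is \emph{nonsplit} if its norm form is anisotropic. The \emph{level} and the \emph{sublevel} of a nonsplit $C$ are
\begin{align*}
s(C)&=\min\Big\{n\ge1:\ -1=\sum_{i=1}^n a_i^2\ \text{ with } a_i\in C\Big\},\\
\underline s(C)&=\min\Big\{n\ge1:\ 0=\sum_{i=1}^{n+1} a_i^2\ \text{ with } a_i\in C \text{ not all } 0\Big\},
\end{align*}
with $\min\emptyset=\infty$. Adding $1^2$ to a representation of $-1$ gives $\underline s(C)\le s(C)$. In a field one can go back by dividing a vanishing sum of squares by one of its terms. In $C$ this works only when that term is a scalar, because $(ab^{-1})^2$ need not equal $a^2b^{-2}$; this is why there are two invariants.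

Everything rests on the formula for a sum of squares. If $a_i=u_i+p_i$ with $u_i\in K$ and $p_i\in C_0$, then $a_i^2=u_i^2+T(p_i)+2u_ip_i$, so
\begin{equation}\label{eq:square}
\sum_i a_i^2=\Big(\sum_i u_i^2+\sum_i T(p_i)\Big)+2\sum_i u_ip_i ,
\end{equation}
where the bracket is the scalar part and the last sum is the pure part. With one term, $a^2=-1$ forces $up=0$; hence $s(C)=1$ if and only if $-1$ is a square in $K$ or $T$ represents $-1$. The algebra $\left(\frac{-1,-1}{\mathbb R}\right)$ has level $1$ although $\mathbb R$ is formally real: squares of pure elements supply the negative values. This suggests a way to produce an algebra of prescribed level $n$ over a formally real field: start with an algebra of infinite level and force $-1$ to become a sum of $n$ squares of pure elements, in the freest possible way.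

Write $m\times\psi$ for the orthogonal sum of $m$ copies of a quadratic form $\psi$, and $K(\psi)$ for the function field of the projective quadric $\psi=0$ when $\dim\psi\ge3$. Let $F_0$ be a formally real field and $x,y,z$ independent indeterminates over $F_0$. Let either $F=F_0(x,y)$ and $C_F=\left(\frac{x,y}{F}\right)$, or $F=F_0(x,y,z)$ and $C_F=\left(\frac{x,y,z}{F}\right)$. Let $T$ be the pure trace form of $C_F$, and for $n\ge1$ put
\[
\varphi_n=\langle1\rangle\perp n\times T,\qquad K_n=F(\varphi_n),\qquad C(n)=C_F\otimes_FK_n .
\]
We write $Q(n)$ for $C(n)$ in the quaternion case and $O(n)$ for $C(n)$ in the octonion case. The algebra $C_F$ has infinite sublevel (Lemma~\ref{lem:aniso}). Over $K_n$ the form $\varphi_n$ acquires a generic zero, so $-1=p_1^2+\dots+p_n^2$ with pure $p_i$, and $\underline s(C(n))\le s(C(n))\le n$. No other relation has been imposed, so one would guess that no shorter one appears. This is the conjecture \cite[Conjecture 3.2]{newvalues}: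
\begin{quote}
\emph{$s(Q(n))=\underline s(Q(n))=s(O(n))=\underline s(O(n))=n$ for all integers $n\ge1$.}
\end{quote}
We show that the conjecture is false. The reason has nothing to do with the construction of $C(n)$: certain values are impossible for every algebra.

\begin{theorem}\label{thm:gap}
Let $C$ be a nonsplit quaternion or octonion algebra over any field $K$ of characteristic different from $2$, and let $N=2^k\ge D$. If $\underline s(C)<N$, then
\[
\underline s(C)\le s(C)\le \tfrac dD N .
\]
In particular, no such quaternion algebra has level or sublevel strictly between $3\cdot2^{k-2}$ and $2^k$, and no such octonion algebra has level or sublevel strictly between $7\cdot2^{k-3}$ and $2^k$.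
\end{theorem}

This is the gap $(N/2,N)$ for fields with $\frac12$ replaced by $\frac34$ and $\frac78$.

\begin{corollary}\label{cor:counter}
If $N=2^k\ge2D$ and $\frac dDN<n<N$, then $\underline s(C(n))\le s(C(n))\le\frac dDN<n$. So the conjecture fails, for the level and for the sublevel, for $Q(n)$ at $n=7;\ 13,14,15;\ 25,\dots,31;\ \dots$ and for $O(n)$ at $n=15;\ 29,30,31;\ \dots$.
\end{corollary}

The algebras $C(n)$ are nevertheless generic enough to realize both ends of every gap.

\begin{theorem}\label{thm:values}
\begin{enumerate}
\item[(1)] $s(C(2^k-1))=\underline s(C(2^k-1))=\frac dD2^k$ whenever $2^k\ge D$. That is, $s=\underline s=3\cdot2^{k-2}$ for $Q(2^k-1)$, $k\ge2$, and $s=\underline s=7\cdot2^{k-3}$ for $O(2^k-1)$, $k\ge3$.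
\item[(2)] $s(C(2^k))=\underline s(C(2^k))=2^k$ for all $k\ge0$.
\item[(3)] For all $n\ge1$,
\[
\underline s(C(n))\ge\frac{dn}{D},\qquad s(C(n))\ge\min\Big\{n,\frac{d(n+1)}{D}\Big\}.
\]
Moreover $s(Q(n))=n$ for $n\le6$ and $s(Q(7))=6$; $s(O(n))=n$ for $n\le14$ and $s(O(15))=14$; $\underline s(Q(n))=n$ for $n\le4$; $\underline s(O(n))=n$ for $n\le8$; and $s(C(2^k-2))=\frac dD2^k$ if $2^k\ge2D$.
\end{enumerate}
\end{theorem}

By (1) and (2), Theorem~\ref{thm:gap} is sharp: for $2^k\ge D$, both $\frac dD2^k$ and $2^k$ are values of the level and of the sublevel. The levels of $Q(1),\dots,Q(8)$ are $1,2,3,4,5,6,6,8$, so $n=7$ is exactly the first place where the statement about levels fails for $Q(n)$; for $O(n)$ it is $n=15$. In particular $s(Q(7))=\underline s(Q(7))=6$ and $s(O(15))=\underline s(O(15))=14$.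

Theorem~\ref{thm:gap} is proved in Sections~\ref{sec:rotate} and~\ref{sec:gap} by a linear change of the summands that makes several of them vanish; it needs only Witt's theorems and the multiplicativity of sums of $2^k$ squares. Section~\ref{sec:generic} treats the algebras $C(n)$ and proves Corollary~\ref{cor:counter}. The lower bounds, in Sections~\ref{sec:lower} and~\ref{sec:values}, compare the dimension of the quadric $\varphi_n=0$ with that of the variety of all short relations, using a theorem of Karpenko and Merkurjev \cite{KM}.

\section{Quadratic forms and frames}\label{sec:forms}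

Quadratic forms are nondegenerate. A quadratic space is a finite-dimensional $K$-space $E$ with such a form $q$, and $b$ is the symmetric bilinear form with $b(v,v)=q(v)$. The space is \emph{isotropic} if $q(v)=0$ for some $v\ne0$, and \emph{anisotropic} otherwise; it is \emph{hyperbolic} if it is isometric to $m\times\langle1,-1\rangle$ for some $m$. The \emph{Witt index} is the largest dimension of a subspace on which $q$ vanishes. Every subspace $U$ of an anisotropic space $E$ is nondegenerate, so $E=U\perp U^\perp$ and there is an orthogonal projection onto $U$. We use the following standard facts.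
\begin{itemize}
\item[(W)] \emph{Witt's theorems.} An isometry between two subspaces of a quadratic space extends to an isometry of the whole space. If $\psi\perp\rho\cong\psi\perp\rho'$, then $\rho\cong\rho'$.
\item[(U)] An isotropic form contains $\langle1,-1\rangle$ and therefore represents every element of $K$.
\item[(P)] \emph{Pfister.} Let $\pi=r\times\langle1\rangle$ with $r$ a power of $2$. If $\pi$ represents $a\in K^*$, then $a\pi\cong\pi$. If $r\ge2$ and $\pi$ is isotropic, then $\pi$ is hyperbolic.
\item[(S)] \emph{Springer.} An anisotropic form stays anisotropic over every finite extension of odd degree.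
\item[(Q)] If $\dim\psi\ge3$, the projective quadric $\psi=0$ is smooth and geometrically integral of dimension $\dim\psi-2$. The form $\psi$ is isotropic over $K(\psi)$; for a field extension $E/K$ we have $K(\psi)\subset E(\psi)$; and if $\psi$ is isotropic over $E$, then $E(\psi)/E$ is purely transcendental (project from a rational point).
\end{itemize}

\begin{lemma}\label{lem:field}
Let $N=2^k\ge2$. If $N\times\langle1\rangle$ is isotropic over $K$, then $-1$ is a sum of $N/2$ squares in $K$.
\end{lemma}

\begin{proof}
By (P), $N\times\langle1\rangle\cong\frac N2\times\langle1\rangle\perp\frac N2\times\langle-1\rangle$. Canceling $\frac N2\times\langle1\rangle$ by (W) gives $\frac N2\times\langle1\rangle\cong\frac N2\times\langle-1\rangle$, and the right side represents $-1$.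
\end{proof}

For $\lambda\in K^*$, a \emph{$\lambda$-frame} of a quadratic space $E$ is an orthogonal basis all of whose vectors $f$ have $q(f)=\lambda$. A space of dimension $r$ has a $\lambda$-frame if and only if it is isometric to $\lambda(r\times\langle1\rangle)$. When $r$ is a power of $2$, frames can be started almost anywhere; this is the form in which we use the first part of (P).

\begin{lemma}\label{lem:frame}
Let $\pi=r\times\langle1\rangle$ with $r$ a power of $2$, let $E\cong\beta\pi$ with $\beta\in K^*$, and let $f_1,\dots,f_m\in E$ ($m\ge1$) be pairwise orthogonal with $q(f_1)=\dots=q(f_m)=\lambda\ne0$. Then $f_1,\dots,f_m$ extend to a $\lambda$-frame of $E$.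
\end{lemma}

\begin{proof}
Since $\beta\pi$ represents $\lambda$, the form $\pi$ represents $\lambda/\beta$. By (P), $\lambda\pi=\beta(\lambda/\beta)\pi\cong\beta\pi\cong E$, so $E$ has some $\lambda$-frame $h_1,\dots,h_r$. The $f_l$ are linearly independent, being orthogonal with nonzero values, so $h_l\mapsto f_l$ $(l\le m)$ is an isometry between two subspaces of $E$. By (W) it extends to an isometry $\theta$ of $E$, and $\theta h_1,\dots,\theta h_r$ is the required frame.
\end{proof}

\section{Changing the summands of a sum of squares}\label{sec:rotate}

Let $C$ be a quaternion or octonion algebra over $K$, let $V=K^N$ with $q=N\times\langle1\rangle$, so that $b$ is the dot product, and fix a basis $\epsilon_1,\dots,\epsilon_d$ of $C_0$. A tuple $a=(a_1,\dots,a_N)\in C^N$ is an $N\times D$ matrix over $K$ whose $i$th row lists the coordinates of $a_i=u_i+\sum_jw_{ij}\epsilon_j$. We call its columns $u,w_1,\dots,w_d\in V$ and put $W=\operatorname{span}(w_1,\dots,w_d)$. For $v\in V$ let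
\begin{equation}\label{eq:dot}
v\cdot a=\sum_i v_ia_i=b(v,u)+\sum_{j=1}^d b(v,w_j)\,\epsilon_j\in C .
\end{equation}
Thus $v\cdot a$ is the scalar $b(v,u)$ when $v\perp W$, and $v\cdot a=0$ when moreover $v\perp u$.

\begin{lemma}\label{lem:rotate}
Let $f_1,\dots,f_N$ be a $\lambda$-frame of $V$, let $a\in C^N$, and put $a'_l=f_l\cdot a$. Then $\sum_l a_l'^2=\lambda\sum_i a_i^2$, and $a'\ne0$ if $a\ne0$.
\end{lemma}

\begin{proof}
Let $S=(s_{li})$ be the matrix with rows $f_1,\dots,f_N$. Then $SS^t=\lambda I$, so $S$ is invertible and $S^tS=\lambda I$. By bilinearity of the product,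
\[
\sum_l a_l'^2=\sum_l\sum_{i,k}s_{li}s_{lk}\,a_ia_k=\sum_{i,k}(S^tS)_{ik}\,a_ia_k=\lambda\sum_i a_i^2 .
\]
The matrix of $a'$ is $S$ times the matrix of $a$, which gives the last claim.
\end{proof}

So a relation $\sum a_i^2=0$ can be shortened by finding a frame with many vectors orthogonal to all $D$ columns. A shortened relation may have no scalar term to divide by; the next lemma covers that case.

\begin{lemma}\label{lem:plusone}
Let $a_1,\dots,a_M\in C$, not all $0$, satisfy $\sum a_i^2=0$. Then $-1$ is a sum of $M$ squares in $C$. In particular $s(C)\le\underline s(C)+1$.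
\end{lemma}

\begin{proof}
Write $a_i=u_i+p_i$ and $\gamma=\sum u_i^2$. By \eqref{eq:square}, $\gamma+\sum T(p_i)=0$ and $\sum u_ip_i=0$; the latter gives $\sum u_ia_i=\gamma$.

Suppose $\gamma\neq0$. For $t\in K$,
\[
\sum_i(ta_i+u_i)^2=t^2\sum_i a_i^2+2t\sum_i u_ia_i+\gamma=(2t+1)\gamma ,
\]
and $t=-(1+\gamma)/(2\gamma)$ makes the right side equal to $-1$. Suppose $\gamma=0$ and some $u_i\ne0$. Dividing $\sum u_i^2=0$ by this $u_i^2$ shows that $-1$ is a sum of $M-1$ squares in $K$, hence of $M$ squares. Suppose finally that all $u_i=0$. Then $\sum T(p_i)=0$ with not all $p_i=0$, so $M\times T$ is isotropic and represents $-1$ by (U): $-1=\sum T(y_i)=\sum y_i^2$ with $y_1,\dots,y_M\in C_0$.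
\end{proof}

The smallest case of Theorem~\ref{thm:gap} that excludes a value is $d=3$, $N=8$, where the value $7$ is excluded. It already shows the whole mechanism.

\begin{example}\label{ex:eight}
Let $C$ be a quaternion algebra over $K$, let $q=8\times\langle1\rangle$ be anisotropic, and let $a_1^2+\dots+a_8^2=0$ with $a\ne0$. We show that $-1$ is a sum of six squares in $C$.

The first idea is to start a frame with $f_1=u$, if $u\neq0$. Then $a_1'=u\cdot a=q(u)$ is a scalar, and dividing by its square expresses $-1$ as a sum of seven squares. To save one more we need $f_2$ orthogonal to $u$ and $W$. Such vectors form a space of dimension at least $4$, but $f_2$ must also have the value $q(u)$, and nothing provides a vector of that value. The way out is not to prescribe the value: we look for a plane $L\perp W$ that has a $\lambda$-frame for some $\lambda$, and only then adapt the frame to $u$.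

Let $J(v_1,v_2,\dots,v_7,v_8)=(-v_2,v_1,\dots,-v_8,v_7)$. Then $J$ is an isometry, $J^2=-1$, and $b(v,Jv)=0$ for all $v$. The space $W+JW$ is $J$-stable of dimension at most $6$. Its orthogonal complement is nonzero, and it is $J$-stable because $b(Jv,v')=-b(v,Jv')$. Take $f\ne0$ in this complement and let $L=\operatorname{span}(f,Jf)$, a $J$-stable plane orthogonal to $W$. For every nonzero $g\in L$ the pair $g,Jg$ is a $q(g)$-frame of $L$.

Let $w$ be the projection of $u$ onto $L$. If $w\ne0$, take $f_1=w$, $f_2=Jw$, $\lambda=q(w)$, and extend $f_1,f_2$ to a $\lambda$-frame of $V$ by Lemma~\ref{lem:frame}. By \eqref{eq:dot}, $a'_1=b(w,u)=\lambda$ and $a'_2=b(Jw,u)=b(Jw,w)=0$, so the matrix of $a'$ has the shape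
\[
\begin{pmatrix}\lambda&0&0&0\\ 0&0&0&0\\ *&*&*&*\\ \vdots&\vdots&\vdots&\vdots\\ *&*&*&*\end{pmatrix},
\]
and Lemma~\ref{lem:rotate} gives $-1=\sum_{l=3}^8(a'_l/\lambda)^2$. If $w=0$, take $f_1=f$, $f_2=Jf$ and extend in the same way. Now $a_1'=a_2'=0$, so six squares sum to zero nontrivially, and Lemma~\ref{lem:plusone} applies.
\end{example}

The count behind the example is this. The space $V$ consists of $D=4$ blocks of size $r=N/D=2$; making $L$ orthogonal to one column $w_j$ costs one block; after $d=3$ columns one block is left. In that block one summand becomes a scalar and the others vanish, so $N-r=\frac dDN$ summands remain.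

\section{Proof of the gap theorem}\label{sec:gap}

In Example~\ref{ex:eight} the blocks came from one operator $J$, fixed in advance. For general $r$ we fix nothing in advance. We remove the columns one at a time, and before each step we use Lemma~\ref{lem:frame} to choose coordinates adapted to the vector being removed. The class of spaces preserved by this procedure is that of the forms
\[
\pi\otimes\langle\beta_1,\dots,\beta_t\rangle=\beta_1\pi\perp\dots\perp\beta_t\pi\cong r\times\langle\beta_1,\dots,\beta_t\rangle,\qquad \pi=r\times\langle1\rangle ,
\]
and the proof of the next lemma uses both decompositions.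

\begin{lemma}\label{lem:block}
Let $\pi=r\times\langle1\rangle$ with $r$ a power of $2$. Let $E$ be an anisotropic quadratic space with $E\cong\pi\otimes\langle\beta_1,\dots,\beta_t\rangle$, $t\ge2$, and let $w\in E$. Then $w^\perp$ contains a subspace $E'\cong\pi\otimes\langle\beta'_1,\dots,\beta'_{t-1}\rangle$ for some $\beta'_i\in K^*$.
\end{lemma}

\begin{proof}
Write $E=E_1\perp\dots\perp E_t$ with $E_i\cong\beta_i\pi$, and $w=\sum w_i$ with $w_i\in E_i$. For each $i$ we choose $\alpha_i\in K^*$ and an $\alpha_i$-frame $f_{i1},\dots,f_{ir}$ of $E_i$ with $w_i\in Kf_{i1}$. If $w_i\ne0$, then $\alpha_i=q(w_i)\neq0$ by anisotropy, and Lemma~\ref{lem:frame} gives such a frame with $f_{i1}=w_i$. If $w_i=0$, take $\alpha_i=\beta_i$ and any $\beta_i$-frame.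

The vectors $f_{il}$ form a $t\times r$ array whose rows span the $E_i$. Let $G_l=\operatorname{span}(f_{1l},\dots,f_{tl})$ be the span of the $l$th column. Then $E=G_1\perp\dots\perp G_r$, the vector $w$ lies in $G_1$, and $\theta_l\colon G_1\to G_l$, $f_{i1}\mapsto f_{il}$, is an isometry because $q(f_{i1})=q(f_{il})=\alpha_i$. Choose a subspace $H\subset G_1\cap w^\perp$ of dimension $t-1$. It is anisotropic, so $H\cong\langle\beta_1',\dots,\beta'_{t-1}\rangle$ with $\beta'_i\in K^*$. Put $E'=\theta_1H\perp\dots\perp\theta_rH\cong r\times\langle\beta'_1,\dots,\beta'_{t-1}\rangle$. The summand $\theta_1H=H$ is orthogonal to $w$ by choice, and $\theta_lH\subset G_l$ is orthogonal to $G_1\ni w$ for $l\ge2$.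
\end{proof}

\begin{lemma}\label{lem:L}
Let $N=2^k\ge D$, $r=N/D$, $\pi=r\times\langle1\rangle$, and suppose that $q=N\times\langle1\rangle$ on $V=K^N$ is anisotropic. For all $w_1,\dots,w_d\in V$ there are $\sigma\in K^*$ and a subspace $L\cong\sigma\pi$ of $V$ orthogonal to $w_1,\dots,w_d$.
\end{lemma}

\begin{proof}
We construct $V=V_0\supset V_1\supset\dots\supset V_d$ with $V_j\perp w_j$ for $j\ge1$ and $V_j\cong\pi\otimes\psi_j$, $\dim\psi_j=D-j$. Start with $\psi_0=D\times\langle1\rangle$. Given $V_{j-1}$ with $1\le j\le d$, we have $\dim\psi_{j-1}\ge D-d+1=2$, so Lemma~\ref{lem:block} applies to $V_{j-1}$ and the projection of $w_j$ onto $V_{j-1}$. It yields $V_j\subset V_{j-1}$ orthogonal to this projection, hence to $w_j$. Take $L=V_d$, for which $\dim\psi_d=1$.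
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:gap}]
Let $\underline s(C)\le N-1$, and put $r=N/D$, $\pi=r\times\langle1\rangle$, $M=N-r=\frac dDN$. We show that $-1$ is a sum of $M$ squares in $C$. If $q=N\times\langle1\rangle$ is isotropic over $K$, then $-1$ is a sum of $N/2\le M$ squares in $K$ by Lemma~\ref{lem:field}. So let $q$ be anisotropic.

Adding zero summands if necessary, we have $a\in C^N$, $a\ne0$, with $\sum a_i^2=0$. Let $u,w_1,\dots,w_d$ be its columns, and let $L\cong\sigma\pi$ be given by Lemma~\ref{lem:L}. Let $w$ be the projection of $u$ onto $L$. Put $f_1=w$ if $w\ne0$, let $f_1$ be any nonzero vector of $L$ if $w=0$, and put $\lambda=q(f_1)\ne0$. Lemma~\ref{lem:frame}, applied to $L$, extends $f_1$ to a $\lambda$-frame $f_1,\dots,f_r$ of $L$; applied to $V$, it extends $f_1,\dots,f_r$ to a $\lambda$-frame $f_1,\dots,f_N$ of $V$. Let $a'_l=f_l\cdot a$. For $l\le r$ we have $f_l\in L$, so \eqref{eq:dot} gives $a'_l=b(f_l,u)=b(f_l,w)$. Since $w\in Kf_1$, this means $a'_2=\dots=a'_r=0$ and $a'_1=q(w)$. By Lemma~\ref{lem:rotate},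
\[
q(w)^2+\sum_{l=r+1}^Na_l'^2=0,\qquad a'\neq0 .
\]
If $w\ne0$, then $q(w)=\lambda\in K^*$ and $-1=\sum_{l>r}(a'_l/\lambda)^2$. If $w=0$, then the $M$ elements $a'_{r+1},\dots,a'_N$ are not all zero and their squares sum to $0$, so Lemma~\ref{lem:plusone} applies. In both cases $s(C)\le M$.

For the last assertion, suppose $s(C)$ or $\underline s(C)$ lies strictly between $\frac dD2^k$ and $2^k$. An open interval of length $2^k/D$ ending at the integer $2^k$ contains an integer only if $2^k>D$. Then $\underline s(C)<2^k$, and the first part gives $\underline s(C)\le s(C)\le\frac dD2^k$, a contradiction.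
\end{proof}

\begin{remark}
The proof uses about $C$ only that the product is bilinear with unit $1$ and that $p\mapsto p^2$ is a nondegenerate quadratic form on the complement $C_0$ of $K$; neither associativity nor anisotropy of the norm form enters. That $N$ is a power of $2$ is used for $V$ in Lemmas~\ref{lem:field} and~\ref{lem:frame}, and that $r=N/D$ is a power of $2$ (which needs $N\ge D$) is used for the blocks. Divisibility of $N$ by $D$ would not suffice: by Theorem~\ref{thm:values}(2), $\underline s(Q(16))=16<20$ while $s(Q(16))=16>\frac34\cdot20$.
\end{remark}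

\section{The algebras $Q(n)$ and $O(n)$}\label{sec:generic}

From now on $F_0,F,C_F,T,\varphi_n,K_n$ and $C(n)$ are as in the introduction; the pure trace form of $C(n)$ is $T$ viewed over $K_n$. Two properties of the construction are needed: over $F$ there are no relations at all, and over $K_n$ the form $T$ is definite in some ordering. Both use that $F_0$ is formally real. Without this hypothesis $-1$ would be a sum of squares in $F_0$, of a length independent of $n$.

\begin{lemma}\label{lem:aniso}
For all $m_0\ge0$ and $m\ge1$ the form $m_0\times\langle1\rangle\perp m\times T$ is anisotropic over $F$ and over every finite extension of $F$ of odd degree. In particular $\underline s(C_F)=\infty$.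
\end{lemma}

\begin{proof}
By (S) it suffices to treat $F$. The entries of $\langle1\rangle\perp T$ are $1,x,y,-xy$ for $d=3$ and $1,x,y,-xy,z,-xz,-yz,xyz$ for $d=7$: each squarefree monomial $\mu$ in the indeterminates occurs exactly once, with a sign $\varepsilon_\mu=\pm1$. After clearing denominators, an isotropic vector gives an identity $\sum_\mu\varepsilon_\mu\,\mu\,g_\mu=0$, where each $g_\mu$ is a sum of squares of polynomials over $F_0$ and not all of these polynomials vanish.

Order monomials lexicographically. Consider a $\mu$ whose polynomials $h_1,h_2,\dots$ are not all zero, and let $\nu$ be the largest of their leading monomials. No monomial larger than $\nu^2$ occurs in $g_\mu=\sum h_i^2$, and the coefficient of $\nu^2$ is $\sum\eta_i^2$, where $\eta_i\in F_0$ is the coefficient of $\nu$ in $h_i$. This is nonzero because $F_0$ is formally real. So $\mu g_\mu$ has leading monomial $\mu\nu^2$. The parities of the exponents of $\mu\nu^2$ determine $\mu$, so different $\mu$ give different leading monomials, and the largest one cannot cancel. This contradicts the identity.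

By the scalar part of \eqref{eq:square}, a nontrivial relation $\sum_{i=1}^ma_i^2=0$ in $C_F$ would be an isotropic vector of $m\times\langle1\rangle\perp m\times T$. (The algebra $C_F$ is nonsplit, since $C(n)$ is nonsplit by the next lemma.)
\end{proof}

\begin{lemma}\label{lem:order}
Let $n\ge1$. The field $K_n$ has an ordering in which $T$ is negative definite. Consequently:
\begin{enumerate}
\item[(a)] $K_n$ is formally real and $C(n)$ is nonsplit;
\item[(b)] the Witt index of $\varphi_n$ over $K_n$ is $1$;
\item[(c)] $\underline s(C(n))\le s(C(n))\le n$.
\end{enumerate}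
\end{lemma}

\begin{proof}
An ordering of a field $E$ extends to $E(t)$ with $t<0$: call a polynomial of degree $e$ and leading coefficient $\eta$ positive if $(-1)^e\eta>0$, and call $g/h$ positive if $gh$ is. Starting from an ordering of $F_0$ we obtain an ordering of $F$ in which all the indeterminates are negative. Then $x,y,-xy$ and, for $d=7$, $z,-xz,-yz,xyz$ are negative. Let $R$ be the real closure of $F$ for this ordering. Over $R$ we have $\varphi_n\cong\langle1\rangle\perp dn\times\langle-1\rangle$, which is isotropic, so $R(\varphi_n)/R$ is purely transcendental by (Q), and the ordering of $R$ extends to $R(\varphi_n)$. Its restriction to $K_n\subset R(\varphi_n)$ extends the ordering of $F$, so all entries of $T$ are negative in it.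

(a) An ordered field is formally real. The norm form $\langle1\rangle\perp-T$ is positive definite, hence anisotropic over $K_n$.

(b) The form $\varphi_n$ is isotropic over $K_n$ by (Q). A plane on which $\varphi_n$ vanishes would meet the hyperplane carrying $n\times T$ in a nonzero vector, which is impossible as $n\times T$ is negative definite.

(c) Let $t^2+\sum_{i=1}^nT(p_i)=0$ be a nontrivial zero of $\varphi_n$ over $K_n$. Then $t\ne0$ since $n\times T$ is definite, and $-1=\sum(p_i/t)^2$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:counter}]
The algebra $C(n)$ is nonsplit and $\underline s(C(n))\le n<N$ by Lemma~\ref{lem:order}, so Theorem~\ref{thm:gap} gives $s(C(n))\le\frac dDN<n$. The intervals $\frac dDN<n<N$ are $6<n<8$, $12<n<16$, $24<n<32$ for $d=3$ and $N=8,16,32$, and $14<n<16$, $28<n<32$ for $d=7$ and $N=16,32$. For every $N\ge2D$ the interval contains $n=N-1$.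
\end{proof}

\section{Lower bounds from dimension}\label{sec:lower}

Let $X_n$ be the projective quadric $\varphi_n=0$ over $F$, so $K_n=F(X_n)$ and $\dim X_n=dn-1$. The relations of a given length form a projective scheme $Z$ over $F$, cut out by the scalar and the pure part of \eqref{eq:square}. A short relation in $C(n)$ is a $K_n$-point of $Z$, that is, a rational map from $X_n$ to $Z$. To exclude it we need to know that $X_n$ cannot be compressed into a variety of smaller dimension. The following theorem says when this is so. A variety is an integral separated scheme of finite type over the base field, and the degree of a closed point is the degree of its residue field. The \emph{first Witt index} $i_1$ of an anisotropic quadric $\psi=0$ over $F$ is the Witt index of $\psi$ over $F(\psi)$.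

\begin{theorem}[Karpenko--Merkurjev {\cite[Thm.~3.1]{KM}}]\label{thm:KM}
Let $X$ be an anisotropic smooth projective quadric of dimension at least $1$ over a field $F$ of characteristic different from $2$, with first Witt index $i_1$, and let $Y$ be a complete $F$-variety all of whose closed points have even degree. If $Y$ has a closed point of odd degree over $F(X)$, then $\dim Y\ge\dim X-i_1+1$.
\end{theorem}

A condition on the points of $Y$ is needed, since $X$ maps to any $F$-rational point. The term $i_1$ is needed too: a subform of codimension $i_1-1$ becomes isotropic over $F(X)$, and its quadric has dimension $\dim X-i_1+1$ and only points of even degree by (S). For $X_n$ we have $i_1=1$, so nothing is lost.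

\begin{lemma}\label{lem:dim}
Let $m_0\ge0$, $m\ge1$, and let $Z$ be a closed subscheme of the projective quadric over $F$ defined by $m_0\times\langle1\rangle\perp m\times T$. If $Z(K_n)\ne\emptyset$, then $\dim Z\ge dn-1$.
\end{lemma}

\begin{proof}
Let $Y\subset Z$ be the closure, with its reduced structure, of the image point of a morphism $\operatorname{Spec}K_n\to Z$. It is a complete variety (even geometrically integral, as $F(Y)\subset K_n$ and $X_n$ is geometrically integral), and the morphism gives a point of degree $1$ of $Y$ over $K_n$. A closed point of $Y$ of odd degree would give an isotropic vector of $m_0\times\langle1\rangle\perp m\times T$ over its residue field, against Lemma~\ref{lem:aniso}. The quadric $X_n$ is anisotropic by Lemma~\ref{lem:aniso} and has $i_1=1$ by Lemma~\ref{lem:order}(b). Theorem~\ref{thm:KM} gives $\dim Z\ge\dim Y\ge dn-1$.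
\end{proof}

It remains to bound $\dim Z$ from above. The relations $\sum_{i=0}^ma_i^2=0$ are given by $D$ equations in a projective space of dimension $D(m+1)-1$, so one expects dimension $Dm-1$; the relations $u_0^2+\sum_{i=1}^ma_i^2=0$ with $u_0$ scalar are given by $D$ equations in a projective space of dimension $Dm$, so one expects $D(m-1)$. The expectation can fail on the locus where all $a_i$ are pure, since the $d$ equations $\sum u_ip_i=0$ are empty there. This locus is a quadric, and the hypothesis $m<n$ makes it smaller than $X_n$. We use that dimension does not change under extension of the base field, and that a scheme of finite type mapping to a base of dimension $e$ with all fibers of dimension at most $e'$ has dimension at most $e+e'$.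

\begin{proposition}\label{prop:count}
Let $n\geq1$.
\begin{enumerate}
\item[(a)] If $m=\underline s(C(n))\le n-1$, then $Dm\ge dn$.
\item[(b)] If $m=s(C(n))\le n-1$, then $Dm\ge d(n+1)$.
\end{enumerate}
\end{proposition}

\begin{proof}
Here $C_0$ is the space of pure elements of $C_F$, regarded as an affine space of dimension $d$ over $F$. Dimensions are computed over an algebraic closure of $F$.

(a) Let $Z$ be the scheme of points $[u:p]$, with $u=(u_0,\dots,u_m)$ and $p=(p_0,\dots,p_m)\in C_0^{m+1}$, satisfying
\[
\sum_{i=0}^mu_i^2+\sum_{i=0}^mT(p_i)=0,\qquad\sum_{i=0}^mu_ip_i=0 .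
\]
It lies on the quadric of $(m+1)\times\langle1\rangle\perp(m+1)\times T$, and $Z(K_n)\ne\emptyset$ by \eqref{eq:square}. So $\dim Z\ge dn-1$ by Lemma~\ref{lem:dim}. The closed part $u=0$ is the quadric of $(m+1)\times T$, of dimension $d(m+1)-2\le dn-2$. Hence the open part $Z'=\{u\ne0\}$ has dimension at least $dn-1$.

Map $Z'$ to $\mathbb P^m$ by $[u:p]\mapsto[u]$. Fix $u\neq0$. The fiber over $[u]$ is the set of $p$ satisfying both equations for this $u$. The second equation can be solved for a $p_i$ with $u_i\ne0$, so it defines a linear space $\Lambda_u$ of dimension $dm$. If $\sum u_i^2\ne0$, the first equation is a polynomial on $\Lambda_u$ with nonzero constant term, so the fiber has dimension at most $dm-1$, and these fibers sweep out dimension at most $m+dm-1$. The points $[u]$ with $\sum u_i^2=0$ form a quadric of dimension $m-1$, the fibers over them have dimension at most $dm$, and together they have dimension at most $m-1+dm$. So $\dim Z'\le Dm-1$, and $Dm-1\ge dn-1$.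

(b) Let $Z$ be the scheme of points $[u_0:u:p]$, with $u=(u_1,\dots,u_m)$ and $p=(p_1,\dots,p_m)\in C_0^m$, satisfying
\[
u_0^2+\sum_{i=1}^mu_i^2+\sum_{i=1}^mT(p_i)=0,\qquad\sum_{i=1}^mu_ip_i=0 .
\]
It lies on the quadric of $(m+1)\times\langle1\rangle\perp m\times T$, and a representation $-1=\sum_{i=1}^m a_i^2$ gives a $K_n$-point with $u_0=1$. So $\dim Z\ge dn-1$. The closed part $u=0$ is the quadric $X_m$, of dimension $dm-1<dn-1$. Hence $Z'=\{u\ne0\}$ has dimension at least $dn-1$. Map $Z'$ to $\mathbb P^{m-1}$ by $[u_0:u:p]\mapsto[u]$. For fixed $u\neq0$ the pairs $(u_0,p)$ with $\sum u_ip_i=0$ form a linear space of dimension $1+d(m-1)$, and the first equation is a nonzero polynomial on it because it is monic of degree $2$ in $u_0$. So the fibers have dimension at most $d(m-1)$, and $\dim Z'\le(m-1)+d(m-1)=D(m-1)$. Thus $D(m-1)\ge dn-1$, which is $Dm\ge dn+D-1=d(n+1)$.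
\end{proof}

For $n=2^k$ large this count gives only about $\frac dD2^k$, because the scheme of all relations is too big. For relations with $2^k$ terms a frame starting at $u$ makes all the other summands pure, so the relation moves onto a much smaller variety.

\begin{proposition}\label{prop:power}
If $n\ge N=2^k$, then $\underline s(C(n))\ge N$.
\end{proposition}

\begin{proof}
For $N=1$ there is nothing to prove. Let $N\ge2$ and suppose $\underline s(C(n))\le N-1$. Then there is $a\in C(n)^N$, $a\ne0$, with $\sum a_i^2=0$; write $a_i=u_i+p_i$ and $u=(u_1,\dots,u_N)$. The form $q=N\times\langle1\rangle$ is anisotropic over the formally real field $K_n$.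

If $u=0$, then $\sum T(p_i)=0$, so $N\times T$ is isotropic over $K_n$. Its quadric has dimension $dN-2<dn-1$, which contradicts Lemma~\ref{lem:dim}.

If $u\ne0$, put $\lambda=q(u)\neq0$ and extend $f_1=u$ to a $\lambda$-frame of $K_n^N$ by Lemma~\ref{lem:frame}. Let $a'_l=f_l\cdot a$. Then $a'_1=\sum u_i^2+\sum u_ip_i=\lambda$, since the pure part of \eqref{eq:square} vanishes. For $l\ge2$ the scalar part $b(f_l,u)$ of $a'_l$ in \eqref{eq:dot} is $0$, so $a'_l$ is pure. Lemma~\ref{lem:rotate} gives $\lambda^2+\sum_{l=2}^NT(a'_l)=0$, so $\varphi_{N-1}$ is isotropic over $K_n$. Its quadric has dimension $d(N-1)-1<dn-1$, which again contradicts Lemma~\ref{lem:dim}.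
\end{proof}

\section{Exact values}\label{sec:values}

\begin{proof}[Proof of Theorem~\ref{thm:values}]
We write $s$ and $\underline s$ for $s(C(n))$ and $\underline s(C(n))$, and recall $\underline s\le s\le n$ from Lemma~\ref{lem:order}(c).

\emph{The two bounds in \textup{(3)}.} Either $\underline s=n\ge dn/D$, or $\underline s\le n-1$ and Proposition~\ref{prop:count}(a) gives $\underline s\ge dn/D$. Either $s=n$, or $s\le n-1$ and Proposition~\ref{prop:count}(b) gives $s\ge d(n+1)/D$.

\emph{Part \textup{(2)}.} For $n=2^k$, Proposition~\ref{prop:power} gives $2^k\le\underline s\le s\le2^k$.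

\emph{Part \textup{(1)}.} Let $N=2^k\ge D$, $M=\frac dDN\in\mathbb Z$ and $n=N-1$. Then $\underline s\ge\frac{d(N-1)}D=M-\frac dD>M-1$, so $\underline s\ge M$. Since $\underline s\le n<N$, Theorem~\ref{thm:gap} gives $s\le M$. Hence $\underline s=s=M$.

\emph{The values in \textup{(3)}.} If $s\le n-1$, then $D(n-1)\ge Ds\ge d(n+1)$, that is, $n\ge D+d$. So $s=n$ for $n<D+d$, which means $n\le6$ for $Q(n)$ and $n\le14$ for $O(n)$. Part (1) with $2^k=2D$ gives $s(C(2D-1))=2d$, that is, $s(Q(7))=6$ and $s(O(15))=14$. If $\underline s\le n-1$, then $D(n-1)\ge D\underline s\ge dn$, that is, $n\ge D$. So $\underline s=n$ for $n<D$, and for $n=D$ by (2). Finally let $N=2^k\ge2D$, $M=\frac dDN$ and $n=N-2$. Then $n\ge N-N/D=M$ and $\frac{d(n+1)}D=M-\frac dD>M-1$, so both entries of the minimum in (3) exceed $M-1$ and $s\ge M$. Theorem~\ref{thm:gap} gives $s\le M$ because $\underline s\le n<N$.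
\end{proof}

We do not determine $s(C(n))$ and $\underline s(C(n))$ for the values of $n$ not covered by Theorem~\ref{thm:values}; for these we have only the bounds of Theorem~\ref{thm:gap}, Theorem~\ref{thm:values}(3) and Proposition~\ref{prop:power}. For quaternion algebras the first such cases are $\underline s(Q(5))\in\{4,5\}$, $\underline s(Q(6))\in\{5,6\}$ and $s(Q(9))\in\{8,9\}$.

\begin{thebibliography}{9}

\bibitem{KM}
Karpenko and Merkurjev, \emph{Essential dimension of quadrics}, Invent. Math. 153 (2003).

\bibitem{newvalues}
\emph{New values for the level and sublevel of composition algebras},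
\texttt{http://www.mathematik.uni-bielefeld.de/LAG/man/240.pdf.gz}

\end{thebibliography}
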